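\title{Polyhedral realization and categories of simple maps}

\begin{abstract}
A map is simple if its point inverses are contractible. We prove that polyhedral realization, from the category of finite non-singular simplicial sets and simple simplicial maps to the category of compact polyhedra and simple PL maps, induces a homotopy equivalence of nerves. It follows that the category of compact polyhedra and simple PL maps is homotopy equivalent to the simplicial category of compact PL bundles over simplices and simple maps over the base. The proof passes through a category of polyhedra with a cell-like decomposition. Each such object has a natural thickening with two simple projections, one onto the polyhedron and one onto the nerve of the decomposition, and the second projection forgets every subdivision. The same proof applies to other conditions on point inverses.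
\end{abstract}

\section{The question and the result}\label{sec:intro}

A compact polyhedron can be described by finite combinatorial data, and so can a PL map of compact polyhedra: one triangulates. The description is far from unique. This paper compares, for maps with contractible point inverses, the category of combinatorial models with the category of polyhedra, and shows that the two have the same homotopy type.

\subsection*{The two categories}

A \emph{compact polyhedron} is a finite union of affine simplices in some $\mathbb{R}^N$, and a map of compact polyhedra is \emph{PL} if it is affine on each simplex of some triangulation of its source. The symbol $\Delta^q$ denotes both the simplicial $q$-simplex and its realization, the standard affine $q$-simplex. ``Contractible'' always includes ``non-empty''.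

A simplicial set $Z$ is \emph{non-singular} if each non-degenerate simplex is embedded, that is, if its representing map $\Delta^n\to Z$ is injective. For example, two edges glued along their endpoints form a non-singular circle, while $\Delta^1/\partial\Delta^1$ is singular. For finite non-singular $Z$, the nerve of the poset of non-degenerate simplices under the face relation is a finite ordered simplicial complex, the barycentric subdivision of $Z$, and its realization is canonically homeomorphic to $|Z|$. This makes $|Z|$ a compact polyhedron, the \emph{polyhedral realization} of $Z$, in which each non-degenerate simplex $\Delta^n\to|Z|$ is a PL embedding. Simplicial maps realize to PL maps. Finite non-singular simplicial sets are closed under finite limits, and polyhedral realization preserves them.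

A PL map $f\colon K\to L$ of compact polyhedra is \emph{simple} if $f^{-1}(y)$ is contractible for every $y\in L$. A map $f$ of finite simplicial sets is simple if every point inverse of $|f|$ is contractible. Simple maps are closed under composition (see Corollary~\ref{cor:compose}), so there are categories
\begin{itemize}
\item $s\mathcal{D}$: finite non-singular simplicial sets and simple simplicial maps,
\item $s\mathcal{E}$: compact polyhedra and simple PL maps,
\end{itemize}
and polyhedral realization is a functor $r\colon s\mathcal{D}\to s\mathcal{E}$.

\subsection*{Families}

Both categories have versions in which objects vary over a simplex. A PL map $p\colon E\to B$ is a \emph{PL bundle} if each point of $B$ has a neighborhood $U$ with a PL homeomorphism $p^{-1}(U)\cong U\times F$ over $U$. Let $s\mathcal{E}_\bullet$ be the simplicial category whose category of $q$-simplices has as objects the PL bundles $E\to\Delta^q$ with $E$ a compact polyhedron, and as morphisms the simple PL maps over $\Delta^q$. Let $s\mathcal{D}_\bullet$ be the simplicial category whose category of $q$-simplices has as objects the simplicial maps $p\colon Z\to\Delta^q$ with $Z$ finite non-singular and $|p|$ a PL bundle, and as morphisms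 the simple simplicial maps over $\Delta^q$. In both, an operator $[p]\to[q]$ acts by pullback along $\Delta^p\to\Delta^q$; pullbacks are chosen so that the simplicial identities hold strictly, and the homotopy types do not depend on the choice.

An ordinary category is regarded as a constant simplicial category, and a functor is a \emph{homotopy equivalence} if it induces a homotopy equivalence of the realizations of the (bisimplicial) nerves. Realization gives $r\colon s\mathcal{D}_\bullet\to s\mathcal{E}_\bullet$. The functor $n\colon s\mathcal{E}\to s\mathcal{E}_\bullet$ sends $K$, in degree $q$, to the product bundle $K\times\Delta^q\to\Delta^q$ and $f$ to $f\times\mathrm{id}$; the same formulas define $n\colon s\mathcal{D}\to s\mathcal{D}_\bullet$. The square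
\[
\begin{array}{ccc}
s\mathcal{D} & \xrightarrow{\ n\ } & s\mathcal{D}_\bullet\\[2pt]
{\scriptstyle r}\big\downarrow\phantom{\scriptstyle r} & & \phantom{\scriptstyle r}\big\downarrow{\scriptstyle r}\\[2pt]
s\mathcal{E} & \xrightarrow{\ n\ } & s\mathcal{E}_\bullet
\end{array}
\]
commutes up to natural isomorphism. We take as known that the top functor and the right functor are homotopy equivalences. Then the left functor is a homotopy equivalence if and only if the bottom one is. The question of whether they are is posed in \cite{spaces}. The answer is yes.

\begin{theorem}\label{thm:main}
The polyhedral realization functor $r\colon s\mathcal{D}\to s\mathcal{E}$ is a homotopy equivalence. Hence so is $n\colon s\mathcal{E}\to s\mathcal{E}_\bullet$.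
\end{theorem}

The proof of the first statement does not use $s\mathcal{D}_\bullet$ or $s\mathcal{E}_\bullet$; the two known equivalences enter only to deduce the second.

\subsection*{What one would guess}

The simplest components can be computed directly. Simple maps are homotopy equivalences (Lemma~\ref{lem:he}), so the polyhedra with exactly $m$ components, all contractible, form a union of components of $s\mathcal{E}$. For such $K$ the map from $K$ to the finite set $\pi_0K$ is simple and natural in $K$. It follows that $\pi_0$ is a homotopy equivalence from this part of $s\mathcal{E}$ to the groupoid of $m$-element sets. The same holds in $s\mathcal{D}$, and $\pi_0|Z|=\pi_0Z$, so on these components $r$ is a homotopy equivalence.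

There is also a reason for doubt. Suppose that we ask point inverses to be single points. On the polyhedral side we get PL homeomorphisms. On the simplicial side we get isomorphisms, because a simplicial map with bijective realization sends non-degenerate simplices bijectively to non-degenerate simplices. The analog of Theorem~\ref{thm:main} is then false already on $\pi_0$: the simplex $\Delta^1$ and its barycentric subdivision are not isomorphic, but their realizations are PL homeomorphic. The theorem says that once maps may collapse contractible pieces, the simplicial category makes up for all the PL homeomorphisms that it lacks.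

\subsection*{Outline}

Section~\ref{sec:idea} shows the difficulty and the main construction on an interval, and Section~\ref{sec:tools} collects the tools. Section~\ref{sec:carrier} introduces a category $s\mathcal{C}$ of polyhedra with a cell-like decomposition, through which $r$ factors:
\[
s\mathcal{D}\xrightarrow{\ j\ }s\mathcal{C}\xrightarrow{\ u\ }s\mathcal{E}.
\]
Sections~\ref{sec:thick} and~\ref{sec:flags} construct the thickening and show that refining a decomposition is invisible to homotopy. Sections~\ref{sec:u} and~\ref{sec:j} prove that $u$ and $j$ are homotopy equivalences. Section~\ref{sec:X} replaces contractibility of point inverses by other conditions; Theorem~\ref{thm:main} does not depend on it.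

\section{The idea, on an interval}\label{sec:idea}

A $p$-simplex of the nerve of $s\mathcal{E}$ is a string $K_0\to\dots\to K_p$ of simple PL maps. One can triangulate the $K_j$ so that all the maps are simplicial, and any two ways of doing so have a common subdivision. So the poset of triangulations of a given string, ordered by subdivision, is contractible. Therefore the nerve of $s\mathcal{E}$ may be replaced by the bisimplicial set whose $(p,q)$-simplices are strings of $p$ maps equipped with a flag of $q+1$ triangulations, each subdividing the next. The row $q=0$ is the nerve of the category of triangulated polyhedra and simple simplicial maps, which is close to $s\mathcal{D}$. What remains is to show that each row is equivalent to the row $q=0$: a flag of triangulations must be deformed to a constant flag, naturally in all maps that respect the flag.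

Take $K=[0,1]$ with the triangulation $C=\{a,b,e\}$, where $a=\{0\}$, $b=\{1\}$, $e=K$, and let $A$ be the subdivision of $C$ with one new vertex $1/2$. The identity of $K$ is not a simplicial map from $A$ to $C$. There are simple simplicial maps from $A$ to $C$, which collapse one of the two edges. None is natural: the reflection $t\mapsto 1-t$ preserves $A$ and $C$, and a map commuting with it would send the vertex $1/2$ to a vertex of $C$ fixed by the reflection.

The remedy is to make room. Order $C$ by inclusion and let $|C|$ be the realization of this poset, an arc with vertices $a,e,b$ and edges $|a<e|$ and $|b<e|$. For each chain $\delta$ of $C$ take the product of the smallest member of $\delta$ with the simplex $|\delta|$ of $|C|$, and let $W\subset K\times|C|$ be the union of these products. The chains $a<e$, $e$ and $b<e$ give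
\[
W=\bigl(\{0\}\times|a<e|\bigr)\ \cup\ \bigl(K\times\{e\}\bigr)\ \cup\ \bigl(\{1\}\times|b<e|\bigr),
\]
and the chains $a$ and $b$ give the two endpoints of this arc; see Figure~\ref{fig:W}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[thick] (0,0)--(0,1.4)--(3,1.4)--(3,2.8);
\foreach \p in {(0,0),(0,1.4),(3,1.4),(3,2.8)} \fill \p circle (2pt);
\draw[fill=white] (1.5,1.4) circle (2pt);
\node at (1.5,2.2) {$W$};
\draw[thick] (0,-1.3)--(3,-1.3);
\foreach \p in {(0,-1.3),(3,-1.3)} \fill \p circle (2pt);
\draw[fill=white] (1.5,-1.3) circle (2pt);
\node[below] at (0,-1.35) {$0$}; \node[below] at (3,-1.35) {$1$};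
\node[left] at (-0.2,-1.3) {$K$};
\draw[->] (1.5,0.4)--(1.5,-0.7) node[midway,right] {$\pi_1$};
\draw[thick] (5.6,0)--(5.6,2.8);
\foreach \p in {(5.6,0),(5.6,1.4),(5.6,2.8)} \fill \p circle (2pt);
\node[right] at (5.65,0) {$a$}; \node[right] at (5.65,1.4) {$e$}; \node[right] at (5.65,2.8) {$b$};
\node[above] at (5.6,2.95) {$|C|$};
\draw[->] (3.8,1.4)--(4.9,1.4) node[midway,above] {$\pi_2$};
\end{tikzpicture}
\caption{The thickening $W\subset K\times|C|$ of the interval $K=[0,1]$ with the triangulation $C=\{a,b,e\}$ having vertices $a,b$ and one edge $e$. The projection $\pi_1$ collapses the two vertical segments and $\pi_2$ collapses the horizontal one. A new vertex of $K$ (hollow) subdivides only the horizontal segment of $W$, so $\pi_2$ does not see it.}\label{fig:W}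
\end{figure}

Let $C^W$ be the triangulation of $W$ by its three segments, and let $A^W$ be the triangulation in which the horizontal segment $K\times\{e\}$ is subdivided as in $A$. The projection $\pi_1\colon W\to K$ is simple, and it is simplicial both from $A^W$ to $A$ and from $C^W$ to $C$. The projection $\pi_2\colon W\to|C|$ is simple, and it is simplicial from both $A^W$ and $C^W$ to one and the same triangulation $S$ of $|C|$, the one with vertices $a,e,b$. We obtain a zigzag of flags
\[
(K;A,C)\xleftarrow{\ \pi_1\ }(W;A^W,C^W)\xrightarrow{\ \pi_2\ }(|C|;S,S)
\]
whose right end is a constant flag that does not depend on $A$. No choice was made, and the reflection of $K$ acts on the whole diagram.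

In dimension two a new feature appears. For a triangle $t$ with its faces, $W$ consists of the triangle $t\times\{t\}$, six triangles $v\times|v<e<t|$, and three squares $e\times|e<t|$. So the thickening of a triangulation is not naturally triangulated, and the argument needs a class of decompositions that is closed under such products. It must also contain the decomposition of $|Z|$ into the simplices of a non-singular simplicial set $Z$. The carrier structures of Section~\ref{sec:carrier} keep exactly the properties that make $\pi_1$ and $\pi_2$ simple. The real work is then to show that the thickening of a simple map is again simple (Section~\ref{sec:thick}).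

\section{Tools}\label{sec:tools}

\subsection*{Nerves and posets}

We use two standard facts.
\begin{itemize}
\item[(N1)] A natural transformation between functors $F,G\colon\mathcal{A}\to\mathcal{B}$ induces a homotopy between the maps of realized nerves. We write $F\simeq G$ if these maps are homotopic.
\item[(N2)] (Realization lemma.) Let $X\to Y$ be a map of bisimplicial sets. If $|X_{p,\bullet}|\to|Y_{p,\bullet}|$ is a homotopy equivalence for every $p$, or if $|X_{\bullet,q}|\to|Y_{\bullet,q}|$ is one for every $q$, then $|X|\to|Y|$ is a homotopy equivalence.
\end{itemize}
All categories are replaced by equivalent small ones, which by (N1) does not affect homotopy types. The objects of $s\mathcal{E}$ are the compact polyhedra in the spaces $\mathbb{R}^N$, and these form a set. When a construction yields a polyhedron in another finite-dimensional vector space, or the realization of a simplicial set, we fix a PL embedding in some $\mathbb{R}^N$ for each object.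

For a poset $P$ let $N(P)$ be its nerve and $|P|=|N(P)|$. A \emph{chain} of $P$ is a non-empty finite totally ordered subset. For finite $P$ we identify $|P|$ with the compact polyhedron in $\mathbb{R}^P$ of all functions $y\colon P\to[0,1]$ with $\sum_{a}y(a)=1$ whose \emph{support} $\operatorname{supp}(y)=\{a: y(a)>0\}$ is a chain. For a subposet $Q\subset P$ we have $|Q|=\{y:\operatorname{supp}(y)\subset Q\}$. For a chain $\delta$ this is the closed simplex $|\delta|$, and an element of $P$ is a vertex of $|P|$. A poset map $g\colon P\to P'$ induces the simplicial map $|g|$ with $|g|(y)(a')=\sum_{g(a)=a'}y(a)$, so that $\operatorname{supp}(|g|(y))=g(\operatorname{supp}(y))$. The following facts about finite posets are standard; see \cite[\S 1]{quillen}.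
\begin{itemize}
\item[(Q1)] If $g\le h$ are poset maps, then $|g|\simeq|h|$. If $P$ has a least or a greatest element, then $|P|$ is contractible.
\item[(Q2)] If $g\colon P\to Q$ is a poset map and $|g^{-1}(Q_{\ge b})|$ is contractible for every $b\in Q$, then $|g|$ is a homotopy equivalence.
\end{itemize}

\subsection*{Triangulating strings of maps}

A \emph{triangulation} of $K\subset\mathbb{R}^N$ is a finite simplicial complex of affine simplices in $\mathbb{R}^N$ with union $K$. A \emph{convex cell} is the convex hull of a finite set, and $\operatorname{int}$ denotes its interior in its affine hull. A convex cell is the disjoint union of the interiors of its faces, the cell itself included. A \emph{convex cell complex} is a finite set of convex cells that contains the faces of its cells and in which two cells meet in a common face or not at all. Starring at an interior point of each cell identifies the union of the cells with the realization of the poset of cells under inclusion. Finite unions and products of compact polyhedra are compact polyhedra, and so are preimages of compact subpolyhedra under PL maps; in particular point inverses are compact polyhedra. The next three facts are from \cite[Ch.~2]{rs}.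
\begin{itemize}
\item[(P1)] A compact polyhedron has a triangulation in which finitely many given compact subpolyhedra are subcomplexes.
\item[(P2)] For a PL map $f\colon K\to L$ and triangulations $T$ of $K$ and $S$ of $L$, there are subdivisions of $T$ and $S$ that make $f$ simplicial.
\item[(P3)] A convex cell complex can be subdivided to a simplicial complex without new vertices.
\end{itemize}

Fact (P2) handles one map. For a string of maps, subdividing the target of $f_1$ to make $f_2$ simplicial may destroy what was arranged for $f_1$, so we need to pull subdivisions back. The following description of preimages does this, and it also describes point inverses. Note that a simplicial map $f$ satisfies $f(\operatorname{int}\sigma)=\operatorname{int}f(\sigma)$ for each simplex $\sigma$, as barycentric coordinates show.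

\begin{lemma}\label{lem:cells}
Let $f\colon K\to L$ be simplicial for triangulations $T$ and $S$. Let $\Lambda$ be a finite simplicial complex of affine simplices contained in $L$ such that the interior of each simplex of $\Lambda$ lies in the interior of a simplex of $S$. Then the non-empty sets $\sigma\cap f^{-1}(\lambda)$, for $\sigma\in T$ and $\lambda\in\Lambda$, form a convex cell complex. The interiors of its cells are the non-empty sets $\operatorname{int}\sigma\cap f^{-1}(\operatorname{int}\lambda)$, and the cell with this interior is $\sigma\cap f^{-1}(\lambda)$ and has dimension $\dim\lambda+\dim\sigma-\dim f(\sigma)$.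
\end{lemma}

\begin{proof}
Let $g$ be the affine extension of $f|\sigma$ to the affine hull of $\sigma$. The set $\sigma\cap f^{-1}(\lambda)=\sigma\cap g^{-1}(\lambda)$ is bounded and is cut out by finitely many affine inequalities, so it is a convex cell if it is non-empty. For faces $\sigma_1$ of $\sigma$ and $\lambda_1$ of $\lambda$ choose affine functions $\ell\ge0$ on $\sigma$ and $\ell'\ge0$ on $\lambda$ with zero sets $\sigma_1$ and $\lambda_1$. Then $\sigma_1\cap f^{-1}(\lambda_1)$ is the zero set of $\ell+\ell' g\ge0$ on $\sigma\cap f^{-1}(\lambda)$, hence a face or empty. The intersection of the cells for $(\sigma,\lambda)$ and $(\sigma',\lambda')$ is $(\sigma\cap\sigma')\cap f^{-1}(\lambda\cap\lambda')$, hence a common face or empty.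

Suppose that $U=\operatorname{int}\sigma\cap f^{-1}(\operatorname{int}\lambda)$ is non-empty. It is convex and open in the affine space $g^{-1}(\operatorname{aff}\lambda)$. It is dense in the cell $\sigma\cap f^{-1}(\lambda)$, because the segment from a point of $U$ to a point of the cell lies in $U$ except possibly for its endpoint. So $U$ is the interior of the cell. Since $\operatorname{int}\lambda$ meets $\operatorname{int}f(\sigma)$, the hypothesis on $\Lambda$ gives $\operatorname{int}\lambda\subset\operatorname{int}f(\sigma)$. Thus $\operatorname{aff}\lambda$ lies in the image of $g$, and $g^{-1}(\operatorname{aff}\lambda)$ has the stated dimension.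

Finally, any cell $\sigma\cap f^{-1}(\lambda)$ is the disjoint union of the non-empty sets $\operatorname{int}\sigma_1\cap f^{-1}(\operatorname{int}\lambda_1)$ over faces $\sigma_1$, $\lambda_1$, and each of these is the interior of a face. Since the interiors of all faces also partition the cell, every face, including the cell itself, arises in this way.
\end{proof}

\begin{lemma}\label{lem:pullback}
If $f\colon T\to S$ is simplicial and $S'$ subdivides $S$, then there is a subdivision $T'$ of $T$ such that $f\colon T'\to S'$ is simplicial.
\end{lemma}

\begin{proof}
The interior of a simplex $\lambda\in S'$ lies in the interior of the smallest simplex of $S$ that contains $\lambda$, so Lemma~\ref{lem:cells} applies with $\Lambda=S'$ and gives a convex cell complex that subdivides $T$. By the dimension formula a $0$-cell has $\dim\lambda=0$, so it maps to a vertex of $S'$. Subdivide without new vertices by (P3) to get $T'$. Each simplex of $T'$ lies in a cell $\sigma\cap f^{-1}(\lambda)$, so $f$ is affine on it and sends its vertices to vertices of $S'$ that lie in $\lambda$, that is, to vertices of $\lambda$.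
\end{proof}

\begin{lemma}\label{lem:string}
Let $K_0\xrightarrow{f_1}K_1\to\dots\xrightarrow{f_p}K_p$ be PL maps of compact polyhedra, and let $\mathcal{A}_j$ be a finite family of compact subpolyhedra of $K_j$. There are triangulations $T_j$ of $K_j$ such that each $f_j\colon T_{j-1}\to T_j$ is simplicial and each member of $\mathcal{A}_j$ is a subcomplex of $T_j$.
\end{lemma}

\begin{proof}
We use induction on $p$; the case $p=0$ is (P1). Let $p\ge1$. By (P1) and (P2) there are triangulations $T_0'$ of $K_0$ and $T_1'$ of $K_1$ such that $f_1\colon T_0'\to T_1'$ is simplicial and the members of $\mathcal{A}_0$ are subcomplexes of $T_0'$. Apply the inductive hypothesis to $K_1\to\dots\to K_p$, with the simplices of $T_1'$ added to $\mathcal{A}_1$, to get $T_1,\dots,T_p$. Then $T_1$ subdivides $T_1'$. Indeed, an interior point of a simplex $s\in T_1$ lies in some $\tau\in T_1'$, and $\tau$ is a subcomplex of $T_1$, so it contains $s$. Lemma~\ref{lem:pullback} gives a subdivision $T_0$ of $T_0'$ with $f_1\colon T_0\to T_1$ simplicial, and the members of $\mathcal{A}_0$ remain subcomplexes.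
\end{proof}

\subsection*{Simple maps are homotopy equivalences}

The next lemma is the engine of the paper. To compare the homotopy types of two polyhedra we will map a third one to both by simple maps.

\begin{lemma}\label{lem:he}
A simple PL map $f\colon K\to L$ of compact polyhedra is a homotopy equivalence.
\end{lemma}

\begin{proof}
Choose triangulations $T$ and $S$ that make $f$ simplicial, order them by inclusion, and let $f_*\colon T\to S$ be the poset map $\sigma\mapsto f(\sigma)$. Fix $\tau\in S$ and put $T_\tau=\{\sigma\in T:f(\sigma)=\tau\}$.

First, $|T_\tau|$ is contractible. Take $x\in\operatorname{int}\tau$ and apply Lemma~\ref{lem:cells} with $\Lambda=\{x\}$. The set $\operatorname{int}\sigma\cap f^{-1}(x)$ is non-empty exactly when $x\in\operatorname{int}f(\sigma)$, that is, when $\sigma\in T_\tau$. So $f^{-1}(x)$ is a convex cell complex with cells $\sigma\cap f^{-1}(x)$ for $\sigma\in T_\tau$. The cell of $\sigma$ contains an interior point of $\sigma$, so it lies in the cell of $\sigma'$ if and only if $\sigma\subset\sigma'$. Hence the poset of cells is $T_\tau$, and $|T_\tau|\cong f^{-1}(x)$.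

Next let $P=f_*^{-1}(S_{\ge\tau})=\{\sigma: f(\sigma)\supset\tau\}$. For $\sigma\in P$ the set $\theta(\sigma)=\sigma\cap f^{-1}(\tau)$ is the face of $\sigma$ spanned by the vertices that map into $\tau$, and it maps onto $\tau$. So $\theta\colon P\to T_\tau$ is a poset map that is the identity on $T_\tau$ and satisfies $\theta(\sigma)\subset\sigma$. By (Q1), $|P|\simeq|T_\tau|$, and by (Q2), $|f_*|$ is a homotopy equivalence.

Let $b_T\colon|T|\to K$ and $b_S\colon|S|\to L$ be the homeomorphisms, from the realizations of the posets, that send each vertex to the barycenter of the corresponding simplex and are affine on simplices. The maps $fb_T$ and $b_S|f_*|$ both send a point with support $\sigma_0<\dots<\sigma_k$ into the convex set $f(\sigma_k)$, so the straight-line homotopy between them stays in $L$. Hence $f$ is a homotopy equivalence.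
\end{proof}

\begin{corollary}\label{cor:compose}
A composite of simple PL maps is simple, and a product of simple PL maps is simple.
\end{corollary}

\begin{proof}
If $f$ and $g$ are simple, then $f$ restricts to a simple map $(gf)^{-1}(z)\to g^{-1}(z)$ onto a contractible polyhedron, and Lemma~\ref{lem:he} applies. The point inverses of a product are products of point inverses.
\end{proof}

\section{Carrier structures and cellular maps}\label{sec:carrier}

In a triangulation each point has a carrier, the smallest simplex that contains it, and each simplex is contractible. These two properties are what the thickening needs.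

\begin{definition}\label{def:structure}
A \emph{carrier structure} on a compact polyhedron $K$ is a finite set $C$ of compact subpolyhedra of $K$, ordered by inclusion, such that
\begin{itemize}
\item[(C1)] every $\sigma\in C$ is contractible;
\item[(C2)] for each $x\in K$ there is a smallest member of $C$ that contains $x$, the \emph{carrier} $c(x)=c_C(x)$;
\item[(C3)] every $\sigma\in C$ is the carrier of some point.
\end{itemize}
\end{definition}

By (C2), for $\sigma\in C$ we have $x\in\sigma$ if and only if $c(x)\subset\sigma$. The closed simplices of a triangulation form a carrier structure. In particular, for a finite poset $P$ the set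
\[
S_P=\{|\delta|:\delta\text{ a chain of }P\}
\]
is a carrier structure on $|P|$, with $c(y)=|\operatorname{supp}(y)|$. At the other extreme, $\{K\}$ is a carrier structure on any contractible $K$.

The morphisms imitate the behavior of a simplicial map on one simplex: the image is a simplex, the preimage of a face is a face, and the point inverses are convex.

\begin{definition}\label{def:cellular}
Let $C$ and $C'$ be carrier structures on $K$ and $K'$. A PL map $f\colon K\to K'$ is \emph{cellular} for $(C,C')$ if
\begin{itemize}
\item[(a)] $f(\sigma)\in C'$ for all $\sigma\in C$;
\item[(b)] if $\sigma\in C$, $\tau\in C'$ and $\tau\subset f(\sigma)$, then $\sigma\cap f^{-1}(\tau)\in C$;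
\item[(c)] $f|\colon\sigma\to f(\sigma)$ is simple for every $\sigma\in C$.
\end{itemize}
\end{definition}

A cellular map need not be simple, nor even surjective. By (a) there is a poset map $f_*\colon C\to C'$, $\sigma\mapsto f(\sigma)$. We write
\[
F_\tau=f_*^{-1}(\tau)=\{\sigma\in C:f(\sigma)=\tau\}\qquad(\tau\in C').
\]
In the situation of (b), $f$ maps $\sigma\cap f^{-1}(\tau)$ onto $\tau$. So (b) has the following consequence, which is how it will be used on fibers:
\begin{equation}\label{eq:greatest}
\text{if }\tau\subset f(\sigma),\text{ then }\sigma\cap f^{-1}(\tau)\text{ is the greatest element of }\{\rho\in F_\tau:\rho\subset\sigma\}.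
\end{equation}

\begin{lemma}\label{lem:cellular}
Identities are cellular for $(C,C)$, composites of cellular maps are cellular, and simplicial maps of triangulations are cellular.
\end{lemma}

\begin{proof}
For the identity, the set in (b) is $\tau$. Let $f$ be cellular for $(C,C')$ and $g$ for $(C',C'')$. Condition (a) for $gf$ is immediate and (c) follows from Corollary~\ref{cor:compose}. For (b), let $\rho\in C''$ with $\rho\subset gf(\sigma)$. Then $\tau=f(\sigma)\cap g^{-1}(\rho)$ lies in $C'$ by (b) for $g$, and $\sigma\cap(gf)^{-1}(\rho)=\sigma\cap f^{-1}(\tau)$ lies in $C$ by (b) for $f$.

A simplicial map restricts on each simplex $\sigma$ to an affine surjection onto a simplex that sends vertices to vertices. The simplices contained in $f(\sigma)$ are its faces; the preimage of a face in $\sigma$ is the face spanned by the vertices that map into it; and the point inverses are convex and non-empty.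
\end{proof}

Let $s\mathcal{C}$ be the category of pairs $(K,C)$ and simple cellular maps, and let $u\colon s\mathcal{C}\to s\mathcal{E}$ be the functor $(K,C)\mapsto K$.

\section{The thickening and its fibers}\label{sec:thick}

Let $C$ be a carrier structure on $K$. For $y\in|C|$ write $\mu(y)=\min\operatorname{supp}(y)$, a member of $C$. The \emph{thickening} of $(K,C)$ is
\[
W=W(K,C)=\{(x,y)\in K\times|C|:x\in\mu(y)\}=\bigcup_{\delta}\,(\min\delta)\times|\delta|,
\]
where $\delta$ runs over the chains of $C$. The two descriptions agree. If $x\in\mu(y)$, take $\delta=\operatorname{supp}(y)$. Conversely, if $y\in|\delta|$ then $\operatorname{supp}(y)\subset\delta$, and passing to a subchain enlarges the minimum: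
\begin{equation}\label{eq:min}
\delta'\subset\delta\ \Longrightarrow\ \min\delta\subset\min\delta'.
\end{equation}
The second description shows that $W$ is a compact polyhedron. Let $\pi_1\colon W\to K$ and $\pi_2\colon W\to|C|$ be the projections.

\begin{lemma}\label{lem:proj}
The PL maps $\pi_1$ and $\pi_2$ are simple.
\end{lemma}

\begin{proof}
The fiber of $\pi_2$ over $y$ is $\mu(y)$, which is contractible by (C1). By (C2), $x\in\mu(y)$ if and only if every element of $\operatorname{supp}(y)$ contains $c(x)$. So the fiber of $\pi_1$ over $x$ is $|C_{\ge c(x)}|$, which is contractible by (Q1).
\end{proof}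

Now let $f$ be cellular for $(C,C')$ and put $W'=W(K',C')$. Since $f_*$ preserves order and $\operatorname{supp}(|f_*|(y))=f_*(\operatorname{supp}(y))$, we have
\begin{equation}\label{eq:mu}
f(\mu(y))=\mu(|f_*|(y)).
\end{equation}
Hence $f\times|f_*|$ restricts to a PL map $W(f)\colon W\to W'$. The maps $|f_*|$ and $W(f)$ are compatible with composition and identities, and the diagram
\[
\begin{array}{ccccc}
K&\xleftarrow{\ \pi_1\ }&W&\xrightarrow{\ \pi_2\ }&|C|\\[2pt]
{\scriptstyle f}\big\downarrow\phantom{\scriptstyle f}&&\phantom{\scriptstyle W(f)}\big\downarrow{\scriptstyle W(f)}&&\phantom{\scriptstyle |f_*|}\big\downarrow{\scriptstyle |f_*|}\\[2pt]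
K'&\xleftarrow{\ \pi_1\ }&W'&\xrightarrow{\ \pi_2\ }&|C'|
\end{array}
\]
commutes. If $f$ is simple, Lemmas~\ref{lem:he} and~\ref{lem:proj} show at once that $W(f)$ and $|f_*|$ are homotopy equivalences. This is not enough: to stay inside our categories we need them to be simple, and for that their point inverses must be identified. The next proposition does so in three steps. The first compares $W(f)$ with $|f_*|$ everywhere, the second compares $W(f)$ with $f$ over vertices of $|C'|$, and the third reduces general points of $|C'|$ to vertices. The point inverse of $|f_*|$ over the vertex $\tau$ is $|F_\tau|$.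

\begin{proposition}\label{prop:fibers}
Let $f\colon K\to K'$ be cellular for $(C,C')$, not necessarily simple.
\begin{itemize}
\item[(i)] For $(x',y')\in W'$, the projection $\pi_2$ restricts to a simple map $W(f)^{-1}(x',y')\to|f_*|^{-1}(y')$.
\item[(ii)] For $x'\in K'$ with carrier $\tau$, the projection $\pi_1$ restricts to a simple map $W(f)^{-1}(x',\tau)\to f^{-1}(x')$.
\item[(iii)] For $y'\in|C'|$ and $\tau=\max\operatorname{supp}(y')$, there is a homotopy equivalence $|f_*|^{-1}(y')\simeq|F_\tau|$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) Let $y\in|f_*|^{-1}(y')$. The fiber over $y$ is $\{x\in\mu(y):f(x)=x'\}$. By \eqref{eq:mu}, $f(\mu(y))=\mu(y')$, and this set contains $x'$. So the fiber is a point inverse of $f|\colon\mu(y)\to f(\mu(y))$, which is contractible by (c).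

(ii) Note that $(x',\tau)\in W'$. Let $x\in f^{-1}(x')$. The fiber over $x$ is $\{y\in|F_\tau|:x\in\mu(y)\}=|\{\sigma\in F_\tau:\sigma\supset c(x)\}|$. It is contractible by (Q1) once we know that $c(x)\in F_\tau$. The set $f(c(x))$ is a member of $C'$ by (a) and contains $x'$, so it contains $\tau$. By (b), $c(x)\cap f^{-1}(\tau)$ is a member of $C$. It contains $x$, so it contains $c(x)$, which means that $f(c(x))\subset\tau$.

(iii) Let $\operatorname{supp}(y')=(\tau_0<\dots<\tau_k)$ and $t_i=y'(\tau_i)>0$. For $0\le i\le k$ let
\[
E_i\subset|F_{\tau_i}|\times\dots\times|F_{\tau_k}|
\]
be the set of tuples $(y_i,\dots,y_k)$ such that $\operatorname{supp}(y_i)\cup\dots\cup\operatorname{supp}(y_k)$ is a chain of $C$. It is the union of the products $|\delta_i|\times\dots\times|\delta_k|$ over all tuples of chains $\delta_l$ of $F_{\tau_l}$ whose union is a chain, so it is a compact polyhedron. We have $E_k=|F_\tau|$. A point $y\in|C|$ maps to $y'$ if and only if its coordinates on $F_{\tau_i}$ sum to $t_i$ for each $i$; its other coordinates then vanish, since the $t_i$ sum to $1$. Therefore $(y_0,\dots,y_k)\mapsto\sum_it_iy_i$ is a homeomorphism $E_0\to|f_*|^{-1}(y')$, with inverse given by $y_i=t_i^{-1}\,y|F_{\tau_i}$.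

By Lemma~\ref{lem:he} it suffices to show that the projection $E_i\to E_{i+1}$ that forgets $y_i$ is simple for $i<k$. Fix a point of $E_{i+1}$, let $\gamma$ be the union of the supports of its entries, and let $m=\min\gamma$. Then $f(m)=\min f_*(\gamma)=\tau_{i+1}$. The fiber consists of the $y_i\in|F_{\tau_i}|$ such that every element of $\operatorname{supp}(y_i)$ is comparable with every element of $\gamma$. An element $\sigma\in F_{\tau_i}$ cannot contain an element $\sigma'\in\gamma$, since $f(\sigma')$ strictly contains $\tau_i=f(\sigma)$. So $\sigma$ is comparable with all elements of $\gamma$ if and only if $\sigma\subset m$, and the fiber is $|\{\sigma\in F_{\tau_i}:\sigma\subset m\}|$. Since $\tau_i\subset\tau_{i+1}=f(m)$, this poset has a greatest element by \eqref{eq:greatest}, and (Q1) applies.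
\end{proof}

\begin{corollary}\label{cor:fibers}
Let $f$ be cellular. Then every point inverse of $|f_*|$ and every point inverse of $W(f)$ is homotopy equivalent to a point inverse of $f$. In particular, if $f$ is simple, then $|f_*|$ and $W(f)$ are simple.
\end{corollary}

\begin{proof}
Let $y'\in|C'|$ and $\tau=\max\operatorname{supp}(y')$. By (C3) there is a point $z'\in K'$ with carrier $\tau$. Parts (iii), (i) and (ii) of Proposition~\ref{prop:fibers}, together with Lemma~\ref{lem:he}, give
\[
|f_*|^{-1}(y')\simeq|F_\tau|=|f_*|^{-1}(\tau)\simeq W(f)^{-1}(z',\tau)\simeq f^{-1}(z').
\]
By (i) again, $W(f)^{-1}(x',y')\simeq|f_*|^{-1}(y')$ for every $(x',y')\in W'$.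
\end{proof}

\begin{remark}\label{rem:hyp}
Conditions (b), (c) and (C3) are each needed in this section. Without (b): the identity of $K=[0,1]$, from the carrier structure $\{K\}$ to the triangulation $\{a,b,e\}$ of Section~\ref{sec:idea}, is simple and satisfies (a) and (c), but $|f_*|$ is not surjective. Without (c): for contractible $K,K'$ with the carrier structures $\{K\}$, $\{K'\}$, every PL surjection $f$ satisfies (a) and (b); here $|f_*|$ is a map of points and $W(f)$ is a copy of $f$, so (i) fails unless $f$ is simple. Without (C3): let $C$ be the triangulation of $[0,2]$ with vertices $0,1,2$ and let $C'=C\cup\{[0,2]\}$; then $C'$ satisfies (C1) and (C2), and the identity satisfies (a), (b), (c), but $|f_*|$ misses a vertex.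
\end{remark}

\section{Refinement is invisible}\label{sec:flags}

For carrier structures $A$ and $C$ on $K$ write $A\le C$, and say that $A$ \emph{refines} $C$, if every member of $C$ is a union of members of $A$. This holds if and only if
\begin{equation}\label{eq:refine}
c_A(x)\subset c_C(x)\quad\text{for all }x\in K.
\end{equation}
Indeed, if $c_C(x)$ is a union of members of $A$, then one of them contains $x$ and hence contains $c_A(x)$. Conversely, \eqref{eq:refine} gives $c_A(x)\subset c_C(x)\subset\sigma$ for $x\in\sigma\in C$, so that $\sigma=\bigcup_{x\in\sigma}c_A(x)$. By (C3) a carrier structure is determined by its carrier function, so $\le$ is a partial order.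

A proper refinement is not a morphism of $s\mathcal{C}$. If $A\le C$ and the identity of $K$ is cellular for $(A,C)$, then $A\subset C$ by (a), so $c_C(x)\subset c_A(x)$ for all $x$ and $A=C$. We therefore record refinements in a second simplicial direction. Let $H_q$ be the category whose objects are the flags $(K;C_0\le\dots\le C_q)$ and whose morphisms are the simple PL maps $f\colon K\to K'$ that are cellular for $(C_i,C_i')$ for every $i$. An operator $\alpha\colon[p]\to[q]$ sends such a flag to $(K;C_{\alpha(0)}\le\dots\le C_{\alpha(p)})$ and does not change the maps. This makes $q\mapsto H_q$ a simplicial category with $H_0=s\mathcal{C}$. Let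
\[
\iota_q\colon H_0\to H_q,\quad (K,C)\mapsto(K;C,\dots,C),\qquad
\ell_q\colon H_q\to H_0,\quad (K;C_0,\dots,C_q)\mapsto(K,C_q).
\]
Then $\ell_q\iota_q=\mathrm{id}$, and our goal is $\iota_q\ell_q\simeq\mathrm{id}$.

As on the interval, we thicken with respect to the coarsest structure $C$ of a flag and lift the finer ones to $W=W(K,C)$. For $A\le C$ put
\[
A^W=\{\rho\times|\delta| : \rho\in A,\ \delta\text{ a chain of }C,\ \rho\subset\min\delta\}.
\]
All factors are non-empty, so $\rho'\times|\delta'|\subset\rho\times|\delta|$ if and only if $\rho'\subset\rho$ and $\delta'\subset\delta$.

\begin{lemma}\label{lem:lift}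
Let $A\le C$ be carrier structures on $K$ and $W=W(K,C)$.
\begin{itemize}
\item[(i)] $A^W$ is a carrier structure on $W$, and the carrier of $(x,y)$ is $c_A(x)\times|\operatorname{supp}(y)|$. If $A_0\le A_1\le C$, then $A_0^W\le A_1^W$.
\item[(ii)] $\pi_1$ is cellular for $(A^W,A)$, and $\pi_2$ is cellular for $(A^W,S_C)$.
\item[(iii)] Let $A'\le C'$ be carrier structures on $K'$ and $W'=W(K',C')$. If $f\colon K\to K'$ is cellular for $(C,C')$ and for $(A,A')$, then $W(f)$ is cellular for $(A^W,A'^{W'})$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Each member $\rho\times|\delta|$ lies in $(\min\delta)\times|\delta|\subset W$ and is a contractible compact polyhedron. For $(x,y)\in W$ we have $c_A(x)\subset c_C(x)\subset\mu(y)$; this is where $A\le C$ is used. So $c_A(x)\times|\operatorname{supp}(y)|$ is a member of $A^W$. A member $\rho\times|\delta|$ that contains $(x,y)$ has $\rho\supset c_A(x)$ and $\delta\supset\operatorname{supp}(y)$, which proves (C2). For (C3), given $\rho\times|\delta|$, choose $x$ with $c_A(x)=\rho$ and $y$ with support $\delta$; then $(x,y)\in W$ has carrier $\rho\times|\delta|$. The last claim follows from \eqref{eq:refine} and the formula for the carrier.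

(ii) The map $\pi_1$ sends $\rho\times|\delta|$ onto $\rho\in A$ with fibers $|\delta|$, which gives (a) and (c). For $\rho'\in A$ with $\rho'\subset\rho$, the set in (b) is $\rho'\times|\delta|$, and $\rho'\subset\rho\subset\min\delta$. The map $\pi_2$ sends $\rho\times|\delta|$ onto $|\delta|\in S_C$ with fibers $\rho$, which are contractible by (C1). For $\delta'\subset\delta$, the set in (b) is $\rho\times|\delta'|$, and $\rho\subset\min\delta\subset\min\delta'$ by \eqref{eq:min}.

(iii) On $\rho\times|\delta|$ the map $W(f)$ is the product of $f|\colon\rho\to f(\rho)$, which is simple by (c), and the simplicial surjection $|\delta|\to|f_*\delta|$, which is simple by Lemma~\ref{lem:cellular}. This gives (c). The image $f(\rho)\times|f_*\delta|$ is a member of $A'^{W'}$, because $f(\rho)\in A'$ and $f(\rho)\subset f(\min\delta)=\min f_*\delta$. This gives (a). For (b), let $\rho'\times|\varepsilon|\in A'^{W'}$ with $\rho'\subset f(\rho)$ and $\varepsilon\subset f_*\delta$. Its preimage in $\rho\times|\delta|$ is $(\rho\cap f^{-1}(\rho'))\times|\delta''|$, where $\delta''=\{\sigma\in\delta:f(\sigma)\in\varepsilon\}$ is non-empty. Here $\rho\cap f^{-1}(\rho')\in A$ by (b) for $(A,A')$, and it lies in $\rho\subset\min\delta\subset\min\delta''$.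
\end{proof}

The point of (ii) is that the target structure $S_C$ of $\pi_2$ does not depend on $A$. Let
\[
B\colon s\mathcal{C}\to s\mathcal{C},\qquad (K,C)\mapsto(|C|,S_C),\qquad f\mapsto|f_*|.
\]
This is a functor, since $|f_*|$ is cellular by Lemma~\ref{lem:cellular} and simple by Corollary~\ref{cor:fibers}.

\begin{proposition}\label{prop:flags}
We have $B\simeq\mathrm{id}$ on $s\mathcal{C}$, and $\iota_q\colon H_0\to H_q$ is a homotopy equivalence for every $q$.
\end{proposition}

\begin{proof}
For a flag $(K;C_0\le\dots\le C_q)$ put $W=W(K,C_q)$. By Lemma~\ref{lem:lift}(i), $(W;C_0^W\le\dots\le C_q^W)$ is an object of $H_q$. For a morphism $f$ of $H_q$, the map $W(f)$, formed with $f_*\colon C_q\to C_q'$, is simple by Corollary~\ref{cor:fibers} and cellular at every level by Lemma~\ref{lem:lift}(iii). So we have a functor $W_q\colon H_q\to H_q$. By Lemmas~\ref{lem:proj} and~\ref{lem:lift}(ii), the projections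
\[
(K;C_0,\dots,C_q)\xleftarrow{\ \pi_1\ }(W;C_0^W,\dots,C_q^W)\xrightarrow{\ \pi_2\ }(|C_q|;S_{C_q},\dots,S_{C_q})
\]
are morphisms of $H_q$, and they are natural by the diagram in Section~\ref{sec:thick}. Thus there are natural transformations
\[
\mathrm{id}_{H_q}\Longleftarrow W_q\Longrightarrow\iota_qB\ell_q ,
\]
and (N1) gives $\mathrm{id}_{H_q}\simeq\iota_qB\ell_q$. For $q=0$ this reads $\mathrm{id}\simeq B$. For general $q$ it then gives $\mathrm{id}_{H_q}\simeq\iota_q\ell_q$, while $\ell_q\iota_q=\mathrm{id}_{H_0}$.
\end{proof}

\section{Forgetting the carrier structure}\label{sec:u}

We now carry out the comparison sketched at the start of Section~\ref{sec:idea}, with carrier structures in place of triangulations. For a string $\kappa=(K_0\xrightarrow{f_1}\cdots\xrightarrow{f_p}K_p)$ of PL maps let $\mathcal{P}(\kappa)$ be the poset of tuples $(C^0,\dots,C^p)$, with $C^j$ a carrier structure on $K_j$, such that each $f_j$ is cellular for $(C^{j-1},C^j)$. The order is refinement in each entry.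

\begin{lemma}\label{lem:codirected}
For every string $\kappa$ of PL maps of compact polyhedra, $|\mathcal{P}(\kappa)|$ is contractible.
\end{lemma}

\begin{proof}
Every finite subset $Q\subset\mathcal{P}(\kappa)$, including the empty one, has a lower bound in $\mathcal{P}(\kappa)$. To see this, let $\mathcal{A}_j$ consist of all members of the $j$th entries of the elements of $Q$, and take triangulations $T_j$ as in Lemma~\ref{lem:string}. The tuple $(T_0,\dots,T_p)$ lies in $\mathcal{P}(\kappa)$ by Lemma~\ref{lem:cellular}, and it refines each element of $Q$ because subcomplexes of $T_j$ are unions of simplices of $T_j$.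

In particular $\mathcal{P}(\kappa)$ is non-empty. A map from a sphere to the CW complex $|\mathcal{P}(\kappa)|$ has compact image, which lies in $|Q|$ for some finite $Q$. If $b$ is a lower bound of $Q$, then $|Q\cup\{b\}|$ is contractible by (Q1), so the map is null-homotopic. By Whitehead's theorem, $|\mathcal{P}(\kappa)|$ is contractible.
\end{proof}

\begin{proposition}\label{prop:u}
The functor $u\colon s\mathcal{C}\to s\mathcal{E}$ is a homotopy equivalence.
\end{proposition}

\begin{proof}
Let $X$ be the bisimplicial set $X_{p,q}=N_p(H_q)$. Regard $N(s\mathcal{C})$ and $N(s\mathcal{E})$ as bisimplicial sets that are constant in $q$. The functors $\iota_q$ and the functors $H_q\to s\mathcal{E}$ that forget the flag commute with the operators in $q$, so they define maps of bisimplicial sets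
\[
N(s\mathcal{C})\longrightarrow X\longrightarrow N(s\mathcal{E})
\]
with composite $N(u)$. For fixed $q$ the first map is $N(\iota_q)$, which realizes to a homotopy equivalence by Proposition~\ref{prop:flags}.

Now fix $p$. An element of $X_{p,q}$ is a string $\kappa\in N_p(s\mathcal{E})$ together with flags $C^j_0\le\dots\le C^j_q$ on the $K_j$ such that $f_j$ is cellular for $(C^{j-1}_i,C^j_i)$ for all $i$ and $j$. Grouped by $i$ instead of $j$, these data form a $q$-simplex of the nerve of $\mathcal{P}(\kappa)$. Hence
\[
X_{p,\bullet}=\coprod_{\kappa\in N_p(s\mathcal{E})}N_\bullet\mathcal{P}(\kappa),
\]
and the second map collapses each summand to the point $\kappa$ of the discrete set $N_p(s\mathcal{E})$. It realizes to a homotopy equivalence by Lemma~\ref{lem:codirected}. By (N2) both maps induce homotopy equivalences of realizations.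
\end{proof}

\section{From simplicial sets to carrier structures}\label{sec:j}

Let $Z$ be a finite non-singular simplicial set. For a non-degenerate $m$-simplex $s$ let $\bar s\colon\Delta^m\to|Z|$ be the corresponding PL embedding, and let $C_Z$ be the set of the images $\bar s(\Delta^m)$.

\begin{lemma}\label{lem:j}
$C_Z$ is a carrier structure on $|Z|$, isomorphic as a poset to the set of non-degenerate simplices under the face relation. For every map $f\colon Z\to Z'$ of finite non-singular simplicial sets, $|f|$ is cellular for $(C_Z,C_{Z'})$.
\end{lemma}

\begin{proof}
Each member is an embedded simplex, so (C1) holds. Each point $x\in|Z|$ is an interior point of exactly one non-degenerate simplex $s_x$. If $x$ lies in the image of a non-degenerate simplex $s$, then $x$ is an interior point of a face of $s$. This face is non-degenerate because $s$ is embedded, so it equals $s_x$. Thus the image of $s_x$ is the carrier of $x$, and (C2) and (C3) hold. Taking $x$ interior to a given simplex $s'$, we see that the image of $s'$ lies in the image of $s$ only if $s'$ is a face of $s$, which identifies the order.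

Let $s$ be a non-degenerate $m$-simplex of $Z$. Then $f(s)=\alpha^*(t)$ for a unique non-degenerate $n$-simplex $t$ of $Z'$ and surjection $\alpha\colon[m]\to[n]$, and $|f|\bar s=\bar t\,|\alpha|$, where $|\alpha|\colon\Delta^m\to\Delta^n$ is the simplicial surjection induced by $\alpha$. The embeddings $\bar s$ and $\bar t$ identify $|f|\colon\bar s(\Delta^m)\to\bar t(\Delta^n)$ with $|\alpha|$, and they identify the members of $C_Z$ and $C_{Z'}$ contained in these images with the faces of $\Delta^m$ and $\Delta^n$. So (a), (b), (c) follow from the same conditions for $|\alpha|$ (Lemma~\ref{lem:cellular}).
\end{proof}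

This lemma is where non-singularity matters: for $\Delta^1/\partial\Delta^1$ the image of the edge is a circle, and (C1) fails. By the lemma,
\[
j\colon s\mathcal{D}\to s\mathcal{C},\qquad Z\mapsto(|Z|,C_Z),\qquad f\mapsto|f|
\]
is a functor, and $uj=r$. In the other direction, a carrier structure is a finite poset, and its nerve is a finite non-singular simplicial set because the vertices of a non-degenerate simplex are distinct. Let
\[
k\colon s\mathcal{C}\to s\mathcal{D},\qquad (K,C)\mapsto N(C),\qquad f\mapsto N(f_*).
\]
The map $N(f_*)$ is simple by Corollary~\ref{cor:fibers}.

\begin{proposition}\label{prop:j}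
The functor $j$ is a homotopy equivalence, with homotopy inverse $k$.
\end{proposition}

\begin{proof}
The non-degenerate simplices of $N(C)$ are the chains of $C$. The identification $|N(C)|=|C|$ is PL on each of them, hence a PL homeomorphism, and it carries $C_{N(C)}$ to $S_C$. So $jk$ is naturally isomorphic to $B$, and $jk\simeq\mathrm{id}$ by Proposition~\ref{prop:flags}.

For $kj$ the zigzag must be built inside $s\mathcal{D}$, so we need a simplicial model of the thickening. Products of simplicial sets supply the triangulation that products of simplices lacked in Section~\ref{sec:idea}. For $\sigma\in C_Z$ let $\langle\sigma\rangle\subset Z$ be the simplicial subset generated by the corresponding non-degenerate simplex, so that $|\langle\sigma\rangle|=\sigma$. Put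
\[
W_Z=\bigcup_\delta\,\langle\min\delta\rangle\times N(\delta)\ \subset\ Z\times N(C_Z),
\]
where $\delta$ runs over the chains of $C_Z$. The product $Z\times N(C_Z)$ is finite and non-singular, and hence so is its simplicial subset $W_Z$. Realization preserves products and unions of simplicial subsets, so $|W_Z|\subset|Z|\times|C_Z|$ is the thickening $W(|Z|,C_Z)$. The simplicial projections $Z\leftarrow W_Z\to N(C_Z)$ realize to $\pi_1$ and $\pi_2$, so they are simple by Lemma~\ref{lem:proj}.

Let $f\colon Z\to Z'$ be a morphism of $s\mathcal{D}$, and write $f_*\colon C_Z\to C_{Z'}$ for $|f|_*$. In the notation of the proof of Lemma~\ref{lem:j}, $f_*$ sends the member given by $s$ to the member given by $t$, so $f$ maps $\langle\sigma\rangle$ into $\langle f_*\sigma\rangle$. Since $f_*(\min\delta)=\min f_*\delta$, the map $f\times N(f_*)$ sends $\langle\min\delta\rangle\times N(\delta)$ into $\langle\min f_*\delta\rangle\times N(f_*\delta)$. It therefore restricts to a map $W_Z\to W_{Z'}$ with realization $W(|f|)$, which is simple by Corollary~\ref{cor:fibers}. Thus $Z\mapsto W_Z$ is a functor $s\mathcal{D}\to s\mathcal{D}$, and the projections are natural transformations from it to $\mathrm{id}$ and to $kj$. By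 (N1), $kj\simeq\mathrm{id}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The functor $r=uj$ is a homotopy equivalence by Propositions~\ref{prop:u} and~\ref{prop:j}. In the square of Section~\ref{sec:intro} the top, right and left functors are now homotopy equivalences, and the square commutes up to homotopy by (N1). Hence the bottom functor $n\colon s\mathcal{E}\to s\mathcal{E}_\bullet$ is a homotopy equivalence.
\end{proof}

\section{Other conditions on point inverses}\label{sec:X}

The assumption that a morphism $f$ is simple entered the proof only through Corollary~\ref{cor:fibers}, which compares point inverses up to homotopy whatever they are. So the condition on point inverses can be varied. Let $\mathcal{X}$ be a class of compact polyhedra that is invariant under homotopy equivalence, contains the point, and satisfies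
\begin{itemize}
\item[(E)] if $f\colon K\to L$ is a PL map of compact polyhedra with all point inverses in $\mathcal{X}$, and $L\in\mathcal{X}$, then $K\in\mathcal{X}$.
\end{itemize}
A PL map is an \emph{$\mathcal{X}$-map} if all its point inverses lie in $\mathcal{X}$, and a simplicial map is an $\mathcal{X}$-map if its realization is one. Simple maps, in particular identities, are $\mathcal{X}$-maps, because contractible polyhedra are homotopy equivalent to the point. Condition (E), applied to $f^{-1}(g^{-1}(z))\to g^{-1}(z)$, shows that $\mathcal{X}$-maps compose. Let $\mathcal{X}\mathcal{D}$ be the category of finite non-singular simplicial sets and simplicial $\mathcal{X}$-maps, and let $\mathcal{X}\mathcal{E}$ be the category of compact polyhedra and PL $\mathcal{X}$-maps.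

\begin{theorem}\label{thm:X}
For every such class $\mathcal{X}$, polyhedral realization $\mathcal{X}\mathcal{D}\to\mathcal{X}\mathcal{E}$ is a homotopy equivalence.
\end{theorem}

\begin{proof}
Keep Definitions~\ref{def:structure} and~\ref{def:cellular} as they are; in particular, in (c) the restrictions $\sigma\to f(\sigma)$ are still required to be simple. Define $\mathcal{X}\mathcal{C}$ and $\mathcal{X}H_q$ like $s\mathcal{C}$ and $H_q$, with cellular $\mathcal{X}$-maps as morphisms. Lemmas~\ref{lem:cellular}, \ref{lem:lift}, \ref{lem:codirected} and~\ref{lem:j} and the first statement of Corollary~\ref{cor:fibers} concern arbitrary PL, cellular or simplicial maps, so they are available.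

In the proofs of Propositions~\ref{prop:flags} and~\ref{prop:j} two kinds of maps must be morphisms. The projections $\pi_1,\pi_2$ and their simplicial models are simple, hence $\mathcal{X}$-maps. The maps $|f_*|$ and $W(f)$, and their simplicial models, induced by a cellular $\mathcal{X}$-map $f$ are $\mathcal{X}$-maps, because their point inverses are homotopy equivalent to point inverses of $f$ and $\mathcal{X}$ is invariant under homotopy equivalence. So both propositions hold for the new categories. The proof of Proposition~\ref{prop:u} uses only Proposition~\ref{prop:flags} and Lemma~\ref{lem:codirected}, now for strings of $\mathcal{X}$-maps. Realization is again the composite $\mathcal{X}\mathcal{D}\to\mathcal{X}\mathcal{C}\to\mathcal{X}\mathcal{E}$ of two homotopy equivalences.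
\end{proof}

\begin{example}
The contractible polyhedra satisfy (E) by Lemma~\ref{lem:he}, and this class gives the first statement of Theorem~\ref{thm:main}. The non-empty polyhedra satisfy (E), and the $\mathcal{X}$-maps are the surjections. The polyhedra of Euler characteristic $1$ also satisfy (E). Triangulate so that $f\colon T\to S$ is simplicial. By Lemma~\ref{lem:cells}, the point inverse $\varphi_\tau$ of an interior point of $\tau\in S$ has one cell of dimension $\dim\sigma-\dim\tau$ for each $\sigma\in T$ with $f(\sigma)=\tau$. Hence $\chi(K)=\sum_{\tau}(-1)^{\dim\tau}\chi(\varphi_\tau)$, which equals $\chi(L)$ when every $\chi(\varphi_\tau)$ is $1$.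
\end{example}

\begin{remark}
Homotopy invariance cannot be dropped from the hypotheses. The class of one-point polyhedra contains the point and satisfies (E), and its $\mathcal{X}$-maps are the maps with single points as point inverses, for which realization is not a homotopy equivalence (Section~\ref{sec:intro}).
\end{remark}

\begin{thebibliography}{9}

\bibitem{quillen}
Quillen, \emph{Homotopy properties of the poset of nontrivial $p$-subgroups}.

\bibitem{rs}
Rourke and Sanderson, \emph{Introduction to Piecewise-Linear Topology}.

\bibitem{spaces}
\emph{Spaces of PL manifolds and categories of simple maps},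
\texttt{https://sma.epfl.ch/\textasciitilde hessbell/topsem/WaldhausenJahrenRognes.pdf}.

\end{thebibliography}
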